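\title{Convex bodies whose sections tangent to an interior ball have constant volume}

\begin{abstract}
Let $K\subset\mathbb R^d$ be a convex body with a Euclidean ball $B$ in its interior, and suppose that all hyperplanes tangent to $B$ cut $K$ in sections of the same volume. We show that $K$ need not be a ball: in $\mathbb R^4$ there are uncountably many origin-symmetric, real-analytic bodies of revolution with this property, arbitrarily close to a ball. For bodies of revolution in $\mathbb R^4$ the condition is a second order variational difference equation; a branch of non-spherical solutions bifurcates from the ball whose radius is twice that of $B$, and we construct it by a formal expansion followed by a Newton scheme with small divisors. In the plane, and for tangent $k$-planes with $k\le d-2$, the body must be a ball concentric with $B$.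
\end{abstract}

\section{Introduction}

A \emph{convex body} is a compact convex subset of $\mathbb R^d$, $d\ge2$, with non-empty interior. For $1\le k\le d-1$ we write $V_k$ for $k$-dimensional Hausdorff measure; on subsets of a $k$-dimensional affine subspace it is Lebesgue measure. If $K$ is a ball and $B$ a smaller concentric ball, then all hyperplanes tangent to $B$ cut $K$ in congruent sections. The following question, taken from \cite{problem}, asks whether the equality of their volumes characterizes this configuration.

\begin{quote}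
Let $K\subset\mathbb R^d$ be a convex body and $B\subset\operatorname{int}K$ a Euclidean ball. Suppose that $V_{d-1}(K\cap H)=c$ for every hyperplane $H$ tangent to $B$. Must $K$ be a Euclidean ball?
\end{quote}

A count of unknowns suggests that the question is delicate. The body is a function on the sphere $S^{d-1}$ (its radial function from the center of $B$), and the tangent hyperplanes are also parametrized by $S^{d-1}$. So for each $c$ we have one equation for one unknown function, a concentric ball solves it, and the question is one of uniqueness. If $B$ degenerates to a point, uniqueness fails at once: in the plane, every chord through $0$ of the curve $r=1+t\cos\vartheta$ has length $2$, and the curve is convex for small $t$. For a disc of positive radius the planar problem is rigid (Theorem~\ref{thm:rigid}), and the same is true when hyperplanes are replaced by planes of lower dimension. Call a $k$-plane \emph{tangent to $B$} if it contains a point $p\in\partial B$ and lies in the hyperplane supporting $B$ at $p$. These planes form a family of dimension $(d-1)+k(d-1-k)$,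 so for $k\le d-2$ the problem is overdetermined. All of this points to the answer ``yes''. The answer is ``no''.

\begin{theorem}\label{thm:main}
Let $B\subset\mathbb R^4$ be the closed unit ball centered at $0$. There are convex bodies $K\subset\mathbb R^4$ with $B\subset\operatorname{int}K$ and with $V_3(K\cap H)$ equal to one constant for all hyperplanes $H$ tangent to $B$, which are not Euclidean balls. They can be chosen origin-symmetric, of revolution, with real-analytic boundary, and arbitrarily $C^2$-close to the ball of radius $2$; there are uncountably many pairwise non-congruent ones.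
\end{theorem}

Here $C^2$-closeness means that the radial function of $K$ is close to the constant $2$ in $C^2(S^3)$.

\begin{theorem}\label{thm:rigid}
Let $K\subset\mathbb R^d$ be a convex body, $B\subset\operatorname{int}K$ a ball, and let either $(k,d)=(1,2)$ or $1\le k\le d-2$. If $V_k(K\cap L)=c$ for all $k$-planes $L$ tangent to $B$, then $K$ is a ball concentric with $B$.
\end{theorem}

The hyperplane case for $d=3$ and for $d\ge5$ is not decided here.

Both proofs study the map that sends a point of a planar convex curve along a tangent to the unit circle to the other end of the chord. In the setting of Theorem~\ref{thm:rigid} the second iterate of this map has a conserved quantity, and an irrational rotation spreads it over the whole curve (Section~\ref{sec:rigid}). For bodies of revolution in $\mathbb R^4$ the condition on volumes becomes a relation between three consecutive tangency points (Section~\ref{sec:reduction}), which is the Euler--Lagrange equation of a discrete action (Section~\ref{sec:variational}). Its linearization at a ball degenerates when the chords close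 up into triangles, that is, at radius $2$; a computation to second order then shows a second branch of solutions crossing the branch of balls (Section~\ref{sec:bifurcation}). To turn the expansion into true solutions we use a Newton (KAM) scheme of Levi--Moser type, first formally (Section~\ref{sec:newton}) and then in spaces of analytic functions (Section~\ref{sec:convergence}). Section~\ref{sec:final} completes the proof of Theorem~\ref{thm:main}.

\section{The chord map and the rigid cases}\label{sec:rigid}

Let $D\subset\mathbb R^2$ be a convex body with the closed unit disc in its interior, and let $r(\vartheta)>1$ be its radial function, which is continuous and $2\pi$-periodic. Put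
\[
l(\vartheta)=\sqrt{r(\vartheta)^2-1},\qquad \alpha(\vartheta)=\arctan l(\vartheta)\in(0,\tfrac\pi2).
\]
The two tangents to the unit circle from the boundary point with polar angle $\vartheta$ have length $l(\vartheta)$ and touch the circle at the angles $\vartheta\pm\alpha(\vartheta)$. Follow the tangent that touches at $\psi=\vartheta+\alpha(\vartheta)$. The point of tangency is interior to $D$, so each of the two rays of the tangent line that start there meets $\partial D$ exactly once: one at our point, the other at some distance $b>0$. The second point has polar angle $\psi+\arctan b$ and distance $\sqrt{1+b^2}$ from $0$. The \emph{chord map} $T:\mathbb R\to\mathbb R$ is defined by $T\vartheta=\psi+\arctan b$. Then $l(T\vartheta)=b$ and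
\begin{equation}\label{eq:chord}
T\vartheta=\vartheta+\alpha(\vartheta)+\alpha(T\vartheta).
\end{equation}
For the disc of radius $\sec\beta$, $0<\beta<\frac\pi2$, it is the rotation $T\vartheta=\vartheta+2\beta$.

We also need the Funk--Minkowski theorem \cite[App.~C]{gardner}: an even continuous function on $S^k$, $k\ge2$, whose integral over every great $(k-1)$-sphere is zero vanishes identically.

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
After a translation and a dilation, $B$ is the unit ball centered at $0$.

\emph{Step 1: a relation on each tangent line.} We claim that there is $\kappa>0$ such that, for each $p\in\partial B$ and each line through $p$ tangent to $B$, the distances $a,b$ from $p$ to the two end points of its chord in $K$ satisfy $a^k+b^k=\kappa$.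

For $k=1$ this is the hypothesis, with $\kappa=c$. Let $2\le k\le d-2$, fix $p$, and for unit vectors $\omega\in p^\perp$ let $R(\omega)$ be the distance from $p$ to $\partial K$ in the direction $\omega$. Since $p\in\operatorname{int}K$, the function $R$ is continuous. For each $k$-dimensional subspace $L\subset p^\perp$ with unit sphere $S(L)$, polar coordinates give
\[
c=V_k\big(K\cap(p+L)\big)=\frac1k\int_{S(L)}R^k\,d\omega .
\]
Given a unit vector $\omega_0\in p^\perp$, choose a $(k+1)$-dimensional subspace $W\subset p^\perp$ that contains it. This is where $k\le d-2$ is used, since $\dim p^\perp=d-1$; for $k=d-1$ there is only one plane $L$ at each $p$. The function $\frac12\big(R^k(\omega)+R^k(-\omega)\big)-kc/|S^{k-1}|$ on $S(W)\cong S^k$ is even and continuous, and its integral over each great sphere $S(L)$, $L\subset W$, is $kc-kc=0$. By the Funk--Minkowski theorem it vanishes, and at $\omega_0$ this is the claim with $\kappa=2kc/|S^{k-1}|$.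

\emph{Step 2: the planar sections through $0$ are discs.} Let $D$ be the section of $K$ by a $2$-plane through $0$. Tangents to the unit circle of this plane are tangent to $B$, so Step~1 gives $l(\vartheta)^k+l(T\vartheta)^k=\kappa$ for all $\vartheta$. Applying this twice, $l(T^2\vartheta)=l(\vartheta)$; applying \eqref{eq:chord} twice, $T^2\vartheta=\vartheta+2\alpha(\vartheta)+2\alpha(T\vartheta)=\vartheta+\Omega(l(\vartheta))$, where
\[
\Omega(l)=2\arctan l+2\arctan m(l),\qquad m(l)=(\kappa-l^k)^{1/k},\qquad 0<l<\kappa^{1/k}.
\]
Hence $T^{2n}\vartheta=\vartheta+n\,\Omega(l(\vartheta))$ for all $n\ge0$, and $l$ is constant along this sequence.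

The function $\Omega$ is real-analytic, and $\frac12\Omega'=\frac1{1+l^2}-\frac{l^{k-1}m^{1-k}}{1+m^2}$ tends, as $l\to0^+$, to $1$ if $k\ge2$ and to $1-\frac1{1+\kappa^2}>0$ if $k=1$. So $\Omega$ is not constant on any interval. Suppose that $l$ is not constant. Its values fill an interval, on which $\Omega$ takes an interval of values, so there is $\vartheta_0$ with $\Omega(l(\vartheta_0))/2\pi$ irrational. The points $\vartheta_0+n\Omega(l(\vartheta_0))$, $n\ge0$, are dense modulo $2\pi$, and $l$ equals $l(\vartheta_0)$ at all of them. By continuity $l$ is constant, a contradiction. So $r$ is constant on each $2$-plane through $0$. Any two directions lie in a common such plane, hence $K$ is a ball centered at $0$.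
\end{proof}

\begin{remark}
The proof uses that $B$ has positive radius through the non-constancy of $\Omega$. For a disc of radius $\varrho$ the angle is $2\arctan(l/\varrho)+2\arctan(m/\varrho)$, which tends to the constant $2\pi$ as $\varrho\to0$; in the limit $T^2$ is the identity on the curve, and examples such as $r=1+t\cos\vartheta$ appear.
\end{remark}

\section{Bodies of revolution in $\mathbb R^4$}\label{sec:reduction}

From now on $B$ is the closed unit ball of $\mathbb R^4$, with coordinates $(\xi,y,\zeta)\in\mathbb R\times\mathbb R\times\mathbb R^2$. The axis of revolution is the $\xi$-axis and the meridian plane is $\zeta=0$. For $\psi\in\mathbb R$ let $\ell_\psi$ be the tangent to the unit circle at the angle $\psi$, parametrized by arclength: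
\[
\xi=\cos\psi-\tau\sin\psi,\qquad y=\sin\psi+\tau\cos\psi,\qquad\tau\in\mathbb R .
\]

\begin{lemma}\label{lem:section}
Let $D$ be a convex body in the $(\xi,y)$-plane, symmetric in the $\xi$-axis, with the unit disc in its interior and with a $C^2$ boundary of positive curvature. Let $K=\{(\xi,y,\zeta):(\xi,\sqrt{y^2+|\zeta|^2})\in D\}$, and let $\tau\in[-a,b]$ be the chord $D\cap\ell_\psi$, where $a,b>0$ depend on $\psi$. Then $K$ is a convex body with $B\subset\operatorname{int}K$, and $V_3(K\cap H)=\pi C$ for all hyperplanes $H$ tangent to $B$ if and only if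
\begin{equation}\label{eq:endpoints}
\cos\psi\,\big[2(a^3+b^3)-3C\big]+3\sin\psi\,(b^2-a^2)=0\qquad(0\le\psi\le\pi).
\end{equation}
\end{lemma}

\begin{proof}
Write $D=\{\xi\in I,\ |y|\le f(\xi)\}$ with $I$ a compact interval and $f$ concave and continuous. Then $K=\{\xi\in I,\ |(y,\zeta)|\le f(\xi)\}$ is convex, and it contains $B$ in its interior. Call the two points of $\partial D$ on the axis the \emph{poles}. Since the curvature is positive, each unit vector is the outer normal at exactly one point of $\partial D$, and by symmetry $(\pm1,0)$ are the normals at the poles. So the poles are the only points of $D$ over the ends of $I$, the tangents at the other boundary points are not vertical, and $F=f^2$ is $C^1$ in the interior of $I$.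

A rotation about the axis carries any hyperplane tangent to $B$ to $H_\psi=\ell_\psi\times\mathbb R^2$ with $\psi\in[0,\pi]$. Over the point $\tau$ of the chord, $K\cap H_\psi$ is the disc $|\zeta|^2\le\Phi$, where $\Phi(\tau,\psi)=F(\xi)-y^2$. Therefore
\[
V(\psi):=V_3(K\cap H_\psi)=\pi\int_{-a}^b\Phi\,d\tau .
\]
The line $\ell_\psi$ passes through an interior point of $D$, so it crosses $\partial D$ transversally, and $a,b$ are $C^1$ in $\psi$ by the implicit function theorem. Thus $V$ is continuous on $[0,\pi]$. Only finitely many $\ell_\psi$ pass through a pole. For the other $\psi$ the function $\Phi$ is $C^1$ near the chord and vanishes at its ends, so $V'=\pi\int_{-a}^b\Phi_\psi\,d\tau$. From $\partial_\psi\xi=-y$, $\partial_\psi y=\xi$, $\partial_\tau\xi=-\sin\psi$, $\partial_\tau y=\cos\psi$ we get $\Phi_\psi=-yF'-2\xi y$ and $\Phi_\tau=-\sin\psi\,F'-2y\cos\psi$. Eliminating $F'$ and using $y\cos\psi-\xi\sin\psi=\tau$,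
\begin{equation}\label{eq:transport}
\sin\psi\,\Phi_\psi=y\Phi_\tau+2y(y\cos\psi-\xi\sin\psi)=y\Phi_\tau+2y\tau .
\end{equation}
Integration by parts gives $\int_{-a}^by\Phi_\tau\,d\tau=-\cos\psi\int_{-a}^b\Phi\,d\tau$. Hence
\[
(\sin\psi\,V)'=2\pi\int_{-a}^b(\tau\sin\psi+\tau^2\cos\psi)\,d\tau=\pi\sin\psi\,(b^2-a^2)+\tfrac{2\pi}3\cos\psi\,(a^3+b^3),
\]
so $\big(\sin\psi\,(V-\pi C)\big)'$ is $\frac\pi3$ times the left side of \eqref{eq:endpoints}, outside a finite set. If $V\equiv\pi C$, then \eqref{eq:endpoints} holds outside this set, and everywhere by continuity. Conversely, if \eqref{eq:endpoints} holds, the continuous function $\sin\psi\,(V-\pi C)$ is constant on $[0,\pi]$ and vanishes at $0$. So $V=\pi C$ on $(0,\pi)$, and at $0$ and $\pi$ by continuity.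
\end{proof}

\begin{remark}
This is where the dimension enters. In $\mathbb R^d$ the slices are balls of dimension $d-2$, with volume proportional to $\Phi^{j}$, $j=\frac{d-2}2$, and \eqref{eq:transport} becomes $\sin\psi\,(\Phi^j)_\psi=y(\Phi^j)_\tau+2jy\tau\,\Phi^{j-1}$. Only for $j=1$ is the last term free of $\Phi$, so that its integral depends on the end points of the chord alone.
\end{remark}

For the disc of radius $\sec\beta$ we have $a=b=\tan\beta$, and \eqref{eq:endpoints} holds with $C=\frac43\tan^3\beta$.

In \eqref{eq:endpoints} the lengths $a,b$ are determined by tangency points. The two tangent segments from a point outside the unit circle are equal, and if they touch at angles $p<p'$, the point has polar angle $\frac{p+p'}2$, distance $\sec\frac{p'-p}2$ from $0$, and tangent length $\tan\frac{p'-p}2$. So along an orbit of the chord map, \eqref{eq:endpoints} is a relation between three consecutive tangency angles, a second order recursion. In contrast with Section~\ref{sec:rigid}, it does not force $l\circ T^2=l$. We look for a curve whose chord map is conjugate to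 a rotation by $2\beta$: the unknown is a function $\psi(x)$ such that consecutive tangency angles are $\psi(x),\psi(x+2\beta),\psi(x+4\beta),\dots$ (Figure~\ref{fig:chord}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[gray,->] (-2.8,0)--(2.9,0) node[right,black]{$\xi$};
\draw[thick] (0,0) ellipse (2.4 and 1.9);
\draw (0,0) circle (1);
\draw[thick] (-0.995,1.729)--(2.384,-0.222);
\draw[dashed] (-0.995,1.729)--(-1,0.003);
\draw[dashed] (2.384,-0.222)--(0.332,-0.943);
\fill (0.5,0.866) circle (0.035) node[below left]{\small $\psi(x)$};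
\fill (-1,0.003) circle (0.035) node[below left]{\small $\psi(x+2\beta)$};
\fill (0.332,-0.943) circle (0.035) node[below]{\small $\psi(x-2\beta)$};
\fill (-0.995,1.729) circle (0.045) node[above left]{\small $P(x+\beta)$};
\fill (2.384,-0.222) circle (0.045) node[below right]{\small $P(x-\beta)$};
\node[above right] at (-0.25,1.3) {$b$};
\node[above right] at (1.4,0.34) {$a$};
\end{tikzpicture}
\caption{A meridian curve (drawn schematically as an ellipse) around the unit circle. The chord tangent at the angle $\psi(x)$ is divided by its point of tangency into segments of lengths $a$ and $b$; the second tangents from its end points $P(x\mp\beta)$ touch the circle at the angles $\psi(x\mp2\beta)$.}\label{fig:chord}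
\end{figure}

Fix $\beta\in(0,\frac\pi2)$ and write
\[
\delta f(x)=f(x+\beta)-f(x-\beta),\qquad \mu f(x)=\tfrac12\big(f(x+\beta)+f(x-\beta)\big).
\]
On $e^{inx}$ these operators are multiplication by $2i\sin n\beta$ and by $\cos n\beta$. For a small smooth $2\pi$-periodic function $u$ put
\[
\psi=x+u,\qquad z=\tfrac12\delta\psi=\beta+\tfrac12\delta u,\qquad\theta=\mu\psi=x+\mu u,
\]
and let $P(x)$ be the point with polar angle $\theta(x)$ and radius $\sec z(x)$. With $a(x)=\tan z(x-\beta)$, $b(x)=\tan z(x+\beta)$ and $C\in\mathbb R$ define
\begin{equation}\label{eq:E}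
E(u,C)=\cos\psi\,\big[2(a^3+b^3)-3C\big]+3\sin\psi\,(b^2-a^2),
\end{equation}
a $2\pi$-periodic function of $x$ that also depends on $\beta$. Symmetries of $u$ encode symmetries of the curve. If $u$ is odd, then $\psi,\theta$ are odd, $z$ is even, $a(-x)=b(x)$, and $E$ is even. If $u$ is $\pi$-periodic (its Fourier series has only even frequencies), then $z$ is $\pi$-periodic, $\psi$ and $\theta$ increase by $\pi$ when $x$ does, and $E$ and $\sin\psi$ change sign (they have only odd frequencies). We call $u$ \emph{admissible} if it is real, odd and $\pi$-periodic.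

\begin{proposition}\label{prop:body}
Let $\beta=\frac\pi3+\varepsilon$, and let $u$ be real-analytic and admissible with $E(u,C)=0$. If $|\varepsilon|+\|u\|_{C^2}$ is small, then the curve $P(x)$ is the meridian of a convex body of revolution $K\subset\mathbb R^4$ with real-analytic boundary, $K=-K$, $B\subset\operatorname{int}K$, and $V_3(K\cap H)=\pi C$ for all $H$ tangent to $B$. The radial function of $K$ differs from $2$ by $O(|\varepsilon|+\|u\|_{C^2})$ in $C^2(S^3)$, and the chord map of the meridian section satisfies $T\theta(x)=\theta(x+2\beta)$.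
\end{proposition}

\begin{proof}
Since $\theta'=1+\mu u'>0$, the curve is $r=r(\vartheta)$ with $r=\sec z\circ\theta^{-1}$ analytic, even, $\pi$-periodic, and $\|r-2\|_{C^2}=O(|\varepsilon|+\|u\|_{C^2})$. So $r>1$ and $r^2+2r'^2-rr''>0$: the curve has positive curvature and bounds a domain $D$ as in Lemma~\ref{lem:section}, with $D=-D$. Let $K$ be the body of that lemma; then $K=-K$.

The radial function of $K$ is $\omega\mapsto r(\vartheta)$, where $\vartheta\in[0,\pi]$ is the angle between $\omega\in S^3$ and the positive $\xi$-axis. It is analytic for $0<\vartheta<\pi$. Near $\vartheta=0$, $r$ is an even analytic function of $\sin\vartheta$, hence an analytic function of $\sin^2\vartheta=\omega_2^2+\omega_3^2+\omega_4^2$; near $\vartheta=\pi$ use $K=-K$. So $\partial K$ is analytic. The gradient on $S^3$ has length $|r'|$, and the Hessian has eigenvalues $r''$ and $r'\cot\vartheta$. Since $r'$ vanishes at $0$ and $\pi$ and $t\cot t\le1$ on $(0,\frac\pi2]$, we have $|r'\cot\vartheta|\le\max|r''|$. This gives the $C^2$ estimate.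

From the definitions, $\theta(x+\beta)=\psi(x)+z(x+\beta)$ and $\theta(x-\beta)=\psi(x)-z(x-\beta)$. The point of $\ell_\psi$ with parameter $\tau=\tan t$ has polar angle $\psi+t$ and radius $\sec t$. So $P(x+\beta)$ and $P(x-\beta)$ lie on $\ell_{\psi(x)}$ with $\tau=b(x)>0$ and $\tau=-a(x)<0$, and they are the end points of the chord. As $\psi'>0$, every angle is $\psi(x)$ for some $x$, so $E=0$ is \eqref{eq:endpoints}, and Lemma~\ref{lem:section} applies. Finally, at $\vartheta=\theta(x)$ we have $\alpha=z(x)$ and $\vartheta+\alpha=\psi(x+\beta)$, so $T\vartheta=\psi(x+\beta)+z(x+2\beta)=\theta(x+2\beta)$.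
\end{proof}

\section{The variational structure}\label{sec:variational}

We must solve $E(u,C)=0$, and for this we need to invert the linearization $E_u[v]=\frac{d}{dt}E(u+tv,C)|_{t=0}$, a second order difference operator with variable coefficients. This is possible because $E$ is the Euler--Lagrange expression of an action $\int_0^{2\pi}h(\psi(x),\psi(x+2\beta))\,dx$. Let
\[
g(z)=\frac{2\sin^3z}{\cos^2z}+3C\cos z,\qquad h(p,p')=-g\Big(\frac{p'-p}2\Big)\sin\frac{p+p'}2 .
\]
From $g'=6\frac{\sin^2z}{\cos z}+4\frac{\sin^4z}{\cos^3z}-3C\sin z$ we obtain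
\begin{equation}\label{eq:g}
g'\sin z-g\cos z=4\tan^3z-3C,\qquad g'\cos z+g\sin z=6\tan^2z,\qquad g''+g=12\tan z\sec^3z;
\end{equation}
the third identity is the derivative of the second, divided by $\cos z$. Put $z=\frac{p'-p}2$ and $\theta=\frac{p+p'}2$. Expanding $\sin\theta$ and $\cos\theta$ with $\theta=p+z$ in the first line below and $\theta=p'-z$ in the second, and using \eqref{eq:g},
\begin{align*}
\partial_1h&=\tfrac12(g'\sin\theta-g\cos\theta)=\tfrac12\big[(4\tan^3z-3C)\cos p+6\tan^2z\,\sin p\big],\\
\partial_2h&=-\tfrac12(g'\sin\theta+g\cos\theta)=\tfrac12\big[(4\tan^3z-3C)\cos p'-6\tan^2z\,\sin p'\big],\\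
\partial_{12}h&=\tfrac14(g''+g)\sin\theta=3\tan z\sec^3z\,\sin\theta .
\end{align*}
Take $(p,p')=(\psi(x),\psi(x+2\beta))$ in the first line and $(p,p')=(\psi(x-2\beta),\psi(x))$ in the second, and add. The right-hand expressions give \eqref{eq:E}, and the middle ones give a second form of $E$:
\begin{equation}\label{eq:EL}
E=\partial_2h\big(\psi(x-2\beta),\psi(x)\big)+\partial_1h\big(\psi(x),\psi(x+2\beta)\big)=\tfrac12\delta\big(g'(z)\sin\theta\big)-\mu\big(g(z)\cos\theta\big),
\end{equation}
where $z,\theta$ are again the functions of $x$ from Section~\ref{sec:reduction}. Note that $E$ is affine in $C$ with $\partial_CE=-3\cos\psi$.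

The action is unchanged when $\psi(x)$ is replaced by $\psi(x+t)$. The next lemma contains the two consequences of this invariance that we need. We abbreviate $E=E(u,C)$, write $E'$ for its derivative in $x$, and let $\langle f\rangle$ be the mean of $f$ over a period.

\begin{lemma}\label{lem:identities}
Let $q(x)=3\tan z(x)\sec^3z(x)\,\sin\theta(x)\;\psi'(x-\beta)\,\psi'(x+\beta)$. For every small smooth $2\pi$-periodic $u$, every $C$ and every $2\pi$-periodic $w$,
\begin{align}
\langle\psi'E\rangle&=0,\label{eq:I1}\\
\psi'\,E_u[\psi'w]&=\delta(q\,\delta w)+\psi'E'w.\label{eq:I2}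
\end{align}
If $u$ is admissible, $q$ is odd and has only odd frequencies.
\end{lemma}

\begin{proof}
Multiply \eqref{eq:EL} by $\psi'$, integrate over a period, and shift $x$ by $2\beta$ in the first term. The result is $\int_0^{2\pi}\frac{d}{dx}h(\psi(x),\psi(x+2\beta))\,dx$, which vanishes because $h(p+2\pi,p'+2\pi)=h(p,p')$.

Write $f_\pm(x)=f(x\pm2\beta)$. By \eqref{eq:EL}, $E_u[v]=A^-v_-+A^0v+A^+v_+$ with $A^-=\partial_{12}h(\psi_-,\psi)$, $A^+=\partial_{12}h(\psi,\psi_+)$ and some function $A^0$. The chain rule gives $E'=A^-\psi'_-+A^0\psi'+A^+\psi'_+$ with the same coefficients, and $A^\pm\psi'\psi'_\pm=q(x\pm\beta)$. Eliminating $A^0$,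
\[
\psi'E_u[\psi'w]=q(x+\beta)(w_+-w)-q(x-\beta)(w-w_-)+\psi'E'w,
\]
which is \eqref{eq:I2}. The parity of $q$ follows from those of $z$, $\theta$ and $\psi'$.
\end{proof}

Identity \eqref{eq:I2} says that, in the variable $w=v/\psi'$ and up to a term as small as the error $E$, the linearized operator factors as $\delta\circ q\circ\delta$. Each factor can be inverted, with two obstructions: $\delta$ has the small divisors $2\sin n\beta$ and produces only functions of mean zero, and $q\approx\mathrm{const}\cdot\sin x$ vanishes on the axis.

\section{Bifurcation at the ball of radius two}\label{sec:bifurcation}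

At $u=0$ we have $E(0,C)=(4\tan^3\beta-3C)\cos x$, and \eqref{eq:I2} gives
\begin{equation}\label{eq:lin}
E_u(0,C)[v]=\delta\big(Q\sin x\;\delta v\big)-(4\tan^3\beta-3C)\sin x\;v,\qquad Q=3\tan\beta\sec^3\beta .
\end{equation}
A second branch of solutions can leave the ball $u=0$, $C=\frac43\tan^3\beta$ only where the linearization in $(u,C)$ degenerates. The linearized equation is $\delta(Q\sin x\,\delta v)=3\Gamma\cos x$ with $v$ odd and $\Gamma\in\mathbb R$. Since $\delta\sin x=2\sin\beta\cos x$, it says that
\[
Q\sin x\;\delta v=\frac{3\Gamma}{2\sin\beta}\,\sin x+\nu,\qquad\nu\ \text{odd},\quad\delta\nu=0 .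
\]
If $\beta/\pi$ is irrational, then $\nu=0$, so $\delta v$ is a constant of mean zero, and $\Gamma=0$, $v=0$. If $\beta=\frac\pi3$, we may take for $\nu$ a multiple of $\sin3x$, and $\sin x-\sin3x=-2\sin x\cos2x$ shows that $v=\sin2x$ is a solution with $\Gamma\ne0$. This is the ball of radius $\sec\frac\pi3=2$, whose tangent chords form equilateral triangles.

From now on $\beta=\frac\pi3+\varepsilon$ and $C_*=\frac43\tan^3\frac\pi3=4\sqrt3$. Let $\delta_0,\mu_0$ be $\delta,\mu$ at $\varepsilon=0$; there $Q=24\sqrt3$, and \eqref{eq:lin} with $C=C_*$ is the operator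
\[
L_0v=\delta_0\big(24\sqrt3\sin x\;\delta_0v\big).
\]
Let $\mathcal P$ be the real trigonometric polynomials, and let $\Pi f(x)=\frac13\sum_{j=0}^2f(x+\frac{2\pi j}3)$ be the projection on the frequencies divisible by $3$. Call $f$ \emph{resonant} if $\Pi f=f$. Since $\sin\frac{n\pi}3=0$ exactly when $3\mid n$, we have $\Pi\delta_0=\delta_0\Pi=0$, and $\delta_0$ is invertible on $\ker\Pi$, where it exchanges even and odd functions. Also $\Pi(f_1f_2)=f_1\Pi f_2$ for resonant $f_1$, and $\Pi$ commutes with $\mu_0$ and $\partial_x$. The range of $L_0$ lies in $\ker\Pi$; there is no other obstruction.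

\begin{lemma}\label{lem:L0}
If $F\in\mathcal P$ is even, has only odd frequencies and $\Pi F=0$, there is an admissible $v\in\mathcal P$ with $L_0v=F$. If $\deg F\le5$, then $\deg v\le4$.
\end{lemma}

\begin{proof}
Let $N_0=\delta_0^{-1}F\in\ker\Pi$, an odd function with odd frequencies. Odd elements of $\mathcal P$ are divisible by $\sin x$ in $\mathcal P$, because $\sin nx/\sin x=\sum_{j=0}^{n-1}e^{i(n-1-2j)x}$. To invert $\delta_0$ a second time we must remove the resonant part of $N_0/\sin x$, and we do this by adding to $N_0$ an element of $\ker\delta_0$. Put $\nu=-\sin3x\;\Pi(N_0/\sin x)$, which is odd and resonant. As $\sin3x/\sin x=1+2\cos2x$ has projection $1$, we get $\Pi\big((N_0+\nu)/\sin x\big)=0$. Then $v=\delta_0^{-1}\frac{N_0+\nu}{24\sqrt3\sin x}$ is odd, has even frequencies, and $L_0v=\delta_0(N_0+\nu)=F$. If $\deg F\le5$, then $N_0/\sin x$ has even frequencies at most $4$, its projection is a constant, and $(N_0+\nu)/\sin x$ has degree at most $4$.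
\end{proof}

We expand in $\varepsilon$. If $u=\sum_{j\ge1}\varepsilon^ju_j$ is a finite sum with $u_j\in\mathcal P$ and $C$ is a polynomial in $\varepsilon$, then $E(u,C)$ is analytic in $\varepsilon$ near $0$, and the coefficient of $\varepsilon^n$ is a linear combination of products of $\cos x$ or $\sin x$ with translated derivatives of $u_{j_1},\dots,u_{j_l}$, $j_1+\dots+j_l\le n$. So it lies in $\mathcal P$, and it has degree at most $2n+1$ if $\deg u_j\le2j$ for $j\le n$. If the $u_j$ are admissible, it is even with odd frequencies. The Taylor coefficients of $q$ and $\sin\psi$ lie in $\mathcal P$ for the same reason.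

\subsection*{Order one} Take $u=\varepsilon A\sin2x$ and $C=C_*+\varepsilon C_1$ with unknown $A,C_1$. We have $\delta_0\sin2x=\sqrt3\cos2x$, so
\begin{equation}\label{eq:inner}
24\sqrt3\sin x\;\delta_0(A\sin2x)=72A\sin x\cos2x=36A(\sin3x-\sin x),
\end{equation}
and $\delta_0\sin x=\sqrt3\cos x$, $\delta_0\sin3x=0$ give $L_0(A\sin2x)=-36\sqrt3A\cos x$. Since $\frac{d}{d\beta}4\tan^3\beta=12\tan^2\beta\sec^2\beta=144$ at $\frac\pi3$, the coefficient of $\varepsilon$ in $E$ is $(144-3C_1-36\sqrt3A)\cos x$. It vanishes on the line
\[
C_1=C_1(A)=48-12\sqrt3A ,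
\]
and we stay on this line. The amplitude $A$ is still free; it is fixed at the next order.

\subsection*{Order two} For admissible $w\in\mathcal P$ write
\begin{equation}\label{eq:expansion}
E\big(\varepsilon A\sin2x+\varepsilon^2w,\;C_*+\varepsilon C_1(A)\big)=\varepsilon^2\big(S_2(A)+L_0w\big)+\varepsilon^3S_3(A,w)+O(\varepsilon^4),
\end{equation}
where $S_2$ and $S_3$ are polynomial in their arguments. By Lemma~\ref{lem:L0} the order $\varepsilon^2$ can be removed if and only if $\Pi S_2(A)=0$. As $S_2(A)$ is even with odd frequencies at most $5$, $\Pi S_2(A)=\phi(A)\cos3x$. We compute $\phi$ by setting $w=0$ and expanding $E$ in powers of $u$.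

The term $E(0,C)$ is a multiple of $\cos x$ and contributes nothing.

In the linear term \eqref{eq:lin} we need the coefficient of $\varepsilon$ of the operator, applied to $A\sin2x$. In $\delta(Q\sin x\,\delta v)$, differentiating $Q$ or the inner $\delta$ leaves the outer $\delta_0$, which $\Pi$ annihilates. The derivative of the outer $\delta$ in $\beta$ is $2\mu_0\partial_x$, and $\mu_0\cos3x=-\cos3x$, so by \eqref{eq:inner} the contribution is $2\mu_0\partial_x(36A\sin3x)=-216A\cos3x$. In the second term of \eqref{eq:lin}, $4\tan^3\beta-3C=36\sqrt3A\,\varepsilon+O(\varepsilon^2)$ and $\Pi(\sin x\sin2x)=-\frac12\cos3x$, so the contribution is $18\sqrt3A^2\cos3x$.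

The quadratic term is taken at $\varepsilon=0$, $C=C_*$. In the second form in \eqref{eq:EL}, $\Pi$ annihilates $\delta_0(\cdots)$, and there remains $-\mu_0\Pi$ of the quadratic part of $g(\frac\pi3+Z)\cos(x+M)$, namely of
\[
\tfrac12g''Z^2\cos x-g'ZM\sin x-\tfrac12gM^2\cos x,
\]
with $Z=\frac12\delta_0(A\sin2x)=\frac{\sqrt3}2A\cos2x$ and $M=\mu_0(A\sin2x)=-\frac12A\sin2x$. At $z=\frac\pi3$ we have $g=3\sqrt3+6\sqrt3=9\sqrt3$, and \eqref{eq:g} gives $g'=36-27=9$ and $g''=96\sqrt3-9\sqrt3=87\sqrt3$. From $\cos^22x=\frac12(1+\cos4x)$, $\cos2x\sin2x=\frac12\sin4x$, $\sin^22x=\frac12(1-\cos4x)$, the projections of $\cos^22x\cos x$, $\cos2x\sin2x\sin x$, $\sin^22x\cos x$ are $\frac14,\frac14,-\frac14$ times $\cos3x$. The projected expression is $\frac{261+18+9}{32}\sqrt3A^2\cos3x=9\sqrt3A^2\cos3x$, and $-\mu_0$ leaves it unchanged.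

Adding the contributions,
\begin{equation}\label{eq:bif}
\phi(A)=27\sqrt3A^2-216A=27\sqrt3\,A\,(A-A_0),\qquad A_0=\tfrac8{\sqrt3},\qquad\phi'(A_0)=216 .
\end{equation}
The root $A=0$, with $C_1=48=\frac{d}{d\beta}\frac43\tan^3\beta$, is the family of balls. The root $A_0$, with $C_1=-48$, is the new branch. We put $u_1=\frac8{\sqrt3}\sin2x$ and choose by Lemma~\ref{lem:L0} an admissible $w_2$ of degree at most $4$ with $L_0w_2=-S_2(A_0)$.

\subsection*{Order three} The function $S_3(A_0,w_2)$ is even with odd frequencies at most $7$, so its projection is $\rho\cos3x$ for some $\rho\in\mathbb R$. Since $A_0$ is a simple root of $\phi$, this obstruction is removed by a small change of the amplitude. Substitute $A=A_0+\varepsilon A_1$ and $w=w_2+\varepsilon w_3$ in \eqref{eq:expansion}: the right side becomes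
\[
\varepsilon^3\big(A_1S_2'(A_0)+S_3(A_0,w_2)+L_0w_3\big)+O(\varepsilon^4),
\]
and $\Pi S_2'(A_0)=216\cos3x$. Take $A_1=-\rho/216$ and then $w_3$ from Lemma~\ref{lem:L0}. We have proved:

\begin{lemma}\label{lem:order4}
There are polynomials in $\varepsilon$, $u^\circ=\varepsilon u_1+O(\varepsilon^2)$ with admissible coefficients in $\mathcal P$ and $C^\circ=C_*-48\varepsilon+O(\varepsilon^2)$, such that $E(u^\circ,C^\circ)=O(\varepsilon^4)$.
\end{lemma}

\section{The Newton step}\label{sec:newton}

Given an approximate solution $(u,C)$, we seek a correction $(v,\Gamma)$ with $E+E_u[v]-3\Gamma\cos\psi\approx0$. Put $v=\psi'w$ and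
\[
\Delta=\delta(q\,\delta w)+\psi'E-3\Gamma(\sin\psi)' .
\]
By \eqref{eq:I2}, $\psi'\big(E+E_u[v]-3\Gamma\cos\psi\big)=\Delta+\psi'E'w$. Since $E(u+v,C+\Gamma)=E(u+v,C)-3\Gamma\cos(\psi+v)$, we obtain the exact identity
\begin{equation}\label{eq:newerror}
\begin{split}
E(u+v,C+\Gamma)=\frac{\Delta}{\psi'}+E'w&+\big\{E(u+v,C)-E(u,C)-E_u[v]\big\}\\
&-3\Gamma\big\{\cos(\psi+v)-\cos\psi\big\}.
\end{split}
\end{equation}
If $\Delta=0$, every term on the right is quadratic in $(E,w,\Gamma)$.

To solve $\Delta=0$ for admissible $u$, let $\delta^{-1}f$ denote the mean-zero solution of $\delta(\cdot)=f$ for $f$ of mean zero; it exchanges even and odd functions and preserves frequencies. The first inversion is possible by \eqref{eq:I1}. After division by $q$ the mean must vanish again. An additive constant after the first inversion is not available for this, because the numerator must stay odd to be divisible by $q$; the constant $\Gamma$ takes its place. So we define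
\begin{equation}\label{eq:step}
\begin{gathered}
\tilde N=-\delta^{-1}(\psi'E),\qquad N=3\,\delta^{-1}\big((\sin\psi)'\big),\qquad\Gamma=-\frac{\langle\tilde N/q\rangle}{\langle N/q\rangle},\\
\chi=\frac{\tilde N+\Gamma N}q,\qquad w=\delta^{-1}\chi,\qquad v=\psi'w .
\end{gathered}
\end{equation}
Then $\langle\chi\rangle=0$ and $\delta(q\,\delta w)=\delta(\tilde N+\Gamma N)=-\psi'E+3\Gamma(\sin\psi)'$, that is, $\Delta=0$. The functions $\psi'E$ and $(\sin\psi)'$ are even with odd frequencies, so $\tilde N,N,q$ are odd with odd frequencies, $\chi$ is even with even frequencies, and $w,v$ are admissible.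

The step requires $\langle N/q\rangle\ne0$. Let $u=\varepsilon u_1+O(\varepsilon^2)$, so that $\sin\psi=\sin x+\varepsilon u_1\cos x+O(\varepsilon^2)$ with $u_1\cos x=\frac4{\sqrt3}(\sin x+\sin3x)$. Since $\delta^{-1}\cos nx=\sin nx/(2\sin n\beta)$ and $\sin3\beta=-\sin3\varepsilon$,
\begin{equation}\label{eq:N}
\begin{split}
3\delta^{-1}\big((\sin x+\varepsilon u_1\cos x)'\big)&=\frac{3+4\sqrt3\,\varepsilon}{2\sin\beta}\sin x-\frac{12\sqrt3\,\varepsilon}{2\sin3\varepsilon}\sin3x\\
&=\sqrt3\sin x-2\sqrt3\sin3x+O(\varepsilon).
\end{split}
\end{equation}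
The small divisor $2\sin3\beta$ lifts a term of order $\varepsilon$ to order $1$. With $q=24\sqrt3\sin x+O(\varepsilon)$, the leading part of $N/q$ is
\begin{equation}\label{eq:Nq}
\frac{\sqrt3\sin x-2\sqrt3\sin3x}{24\sqrt3\sin x}=-\frac1{24}-\frac16\cos2x ,
\end{equation}
whose mean is $-\frac1{24}\neq0$.

\begin{remark}
For a general amplitude $A$ the same computation gives the leading terms $N=\sqrt3\sin x-\frac34A\sin3x$ and $\langle N/q\rangle=(\sqrt3-\frac34A)/(24\sqrt3)=-\phi'(A)/5184$. The non-degeneracy condition of the Newton step is the simplicity of the root $A_0$ in \eqref{eq:bif}.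
\end{remark}

Each $\delta^{-1}$ costs a factor $\varepsilon^{-1}$ because of the divisors $\sin n\beta$ with $3\mid n$. An error $\eta$ thus gives $v$ of size $\varepsilon^{-2}\eta$ and a new error of size $\varepsilon^{-4}\eta^2$. The iteration can start only if $\eta$ is much smaller than $\varepsilon^4$, so Lemma~\ref{lem:order4} falls short by one order. At order $\varepsilon^4$ the degree bound allows the resonant frequency $9$, which a change of the amplitude does not reach. Instead we perform one Newton step in formal power series, where a cancellation improves the crude estimate: the largest part of $v$ is resonant, and resonant functions only reparametrize the ball of radius $2$.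

\begin{lemma}\label{lem:order5}
There are polynomials in $\varepsilon$, $u^*=\varepsilon u_1+O(\varepsilon^2)$ with admissible coefficients in $\mathcal P$ and $C^*=C_*-48\varepsilon+O(\varepsilon^2)$, such that $E(u^*,C^*)=O(\varepsilon^5)$.
\end{lemma}

\begin{proof}
Let $(u,C)=(u^\circ,C^\circ)$ be as in Lemma~\ref{lem:order4}, and regard $E,q,\psi',\sin\psi$ as elements of the ring $\mathcal P[[\varepsilon]]$ through their Taylor series. The operator $\delta$ acts on this ring through the series of $2i\sin n\beta$, which is a unit of $\mathbb C[[\varepsilon]]$ if $3\nmid n$ and equals $\pm2i\sin n\varepsilon$, that is $\varepsilon$ times a unit, if $3\mid n\ne0$. So $\delta^{-1}$ maps mean-zero elements of $\varepsilon^m\mathcal P[[\varepsilon]]$ to $\varepsilon^{m-1}\mathcal P[[\varepsilon]]$ for $m\ge1$. By \eqref{eq:I1}, valid for all small $\varepsilon$, each coefficient of $\psi'E$ has mean zero, so $\tilde N=O(\varepsilon^3)$. By \eqref{eq:N}, $N=\sqrt3\sin x-2\sqrt3\sin3x+O(\varepsilon)$ in $\mathcal P[[\varepsilon]]$. The series $q/\sin x=24\sqrt3+O(\varepsilon)$ is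 a unit of $\mathcal P[[\varepsilon]]$, so odd series can be divided by $q$, and $\langle N/q\rangle=-\frac1{24}+O(\varepsilon)$ is a unit of $\mathbb R[[\varepsilon]]$. Thus \eqref{eq:step} defines series $\Gamma,\chi=O(\varepsilon^3)$ and $w=O(\varepsilon^2)$. The coefficient $\bar w$ of $\varepsilon^2$ in $w$ satisfies $\delta_0\bar w=0$, because $\delta w=\chi=O(\varepsilon^3)$.

Now discard the terms of order $\varepsilon^5$ and higher in $w$ and $\Gamma$, keeping the notation. Then $w$, $\Gamma$ and $v=\psi'w$ are polynomials in $\varepsilon$, the function $\Delta$ is analytic in $\varepsilon$ with $\Delta=O(\varepsilon^5)$, and \eqref{eq:newerror} holds for small real $\varepsilon$. In it $E'w=O(\varepsilon^6)$ and $\Gamma\{\cdots\}=O(\varepsilon^{3+2})$. For the first brace write $v=\varepsilon^2\hat v$ with $\hat v|_{\varepsilon=0}=\bar w$, and let $G(\varepsilon,s)=E(u+s\hat v,C)$, which is analytic near $(0,0)$. Then $G(\varepsilon,s)-G(\varepsilon,0)-sG_s(\varepsilon,0)=s^2G_2(\varepsilon,s)$ with $G_2$ analytic. At $\varepsilon=0$, $G(0,s)=E(s\bar w,C_*)$ with $\beta=\frac\pi3$;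 here $z\equiv\frac\pi3$, $a=b=\sqrt3$ and $4\cdot3\sqrt3=3C_*$, so $G(0,s)=0$ for all small $s$. Hence $G_2(0,s)=0$, $G_2=O(\varepsilon)$, and the brace equals $\varepsilon^4G_2(\varepsilon,\varepsilon^2)=O(\varepsilon^5)$. Take $u^*=u+v$ and $C^*=C+\Gamma$.
\end{proof}

\section{Small divisors and convergence}\label{sec:convergence}

For fixed $\varepsilon$ the divisors $\sin n\beta$ come arbitrarily close to $0$, so $\delta^{-1}$ is unbounded. We restrict $\varepsilon$ so that they decay at most like $n^{-2}$, and work with analytic functions, paying for each $\delta^{-1}$ with a little of the domain of analyticity; the quadratic gain of the Newton step absorbs these losses.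

For $f=\sum f_ne^{inx}$ and $s>0$ let $\|f\|_s=\sum|f_n|e^{|n|s}$, and let $A_s$ be the space of $f$ with finite norm. It is a Banach algebra ($\|f_1f_2\|_s\le\|f_1\|_s\|f_2\|_s$), its elements are real-analytic, the norm increases with $s$, $|\langle f\rangle|\le\|f\|_s$, and real translations are isometries.

\begin{lemma}\label{lem:As}
\begin{itemize}
\item[(a)] $\|f'\|_{s-\sigma}\le\sigma^{-1}\|f\|_s$ for $0<\sigma<s$.
\item[(b)] If $f\in A_s$ is odd and $s\ge\frac12$, then $\|f/\sin x\|_s\le2\|f\|_s$.
\item[(c)] If $f$ is $2\pi$-periodic, holomorphic and bounded by $M$ on $|\operatorname{Im}x|<3$, then $\|f\|_2\le3M$.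
\item[(d)] Let $\Psi(t)=\sum_\alpha\Psi_\alpha t^\alpha$, $t=(t_1,\dots,t_m)$, with $\Psi_\alpha\in A_s$ and $\|\Psi_\alpha\|_s\le c_0(\frac52)^{|\alpha|}$. If the components of $f,f+\varphi\in A_s^m$ have norm at most $\frac15$ and $|\varphi|=\max\|\varphi_i\|_s$, then
\[
\|\Psi(f+\varphi)-\Psi(f)\|_s\le c|\varphi|,\qquad\Big\|\Psi(f+\varphi)-\Psi(f)-\sum_i\partial_i\Psi(f)\varphi_i\Big\|_s\le c|\varphi|^2,
\]
with $c$ depending only on $c_0$ and $m$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $te^{-t}\le1$. For (b), $f=\sum b_n\sin nx$ has norm $\sum|b_n|e^{ns}$, and $\sin nx/\sin x=\sum_{j=0}^{n-1}e^{i(n-1-2j)x}$ has norm at most $2e^{(n-1)s}/(1-e^{-2s})=e^{ns}/\sinh s\le2e^{ns}$. For (c), shifting the contour gives $|f_n|\le Me^{-3|n|}$, and $\sum_{n\in\mathbb Z}e^{-|n|}<3$. For (d), the points $f+\tau\varphi$, $0\le\tau\le1$, have components of norm at most $\frac15$ by convexity. The series is majorized by $\hat\Psi(t)=c_0\prod_i(1-\frac52t_i)^{-1}$, so $\|\frac{d^j}{d\tau^j}\Psi(f+\tau\varphi)\|_s$ is at most $|\varphi|^j$ times the sum of the $m^j$ partial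 derivatives of order $j$ of $\hat\Psi$ at $(\frac15,\dots,\frac15)$. Taylor's formula with integral remainder, for $j=1$ and $j=2$, gives the two bounds.
\end{proof}

We apply (d) to $E$ and $q$. Let $|\varepsilon|\le\frac1{20}$. For complex $|t|\le\frac25$ the point $\beta+t$ is within $0.45<\frac\pi6$ of $\frac\pi3$, away from the zeros of the cosine. By Cauchy's estimates the Taylor coefficients in $t$ of $\tan^2$, $\tan^3$ and $\tan\sec^3$ at $\beta+t$ are bounded by $c_0(\frac52)^n$, with $c_0$ independent of $\varepsilon$. For $s\le1$ the coefficients of $\cos(x+t)$ and $\sin(x+t)$ have norm at most $e/n!$. Now $E$ is a sum of products of such series in the variables $u$, $\frac12(u(\cdot+2\beta)-u)$, $\frac12(u-u(\cdot-2\beta))$, and $q$ is a product of such series in $\frac12\delta u$, $\mu u$, $u'(\cdot\pm\beta)$; these variables are linear in $u$, with norm at most $\|u\|_s$ or $\|u'\|_s$. Hence, for $|\varepsilon|\le\frac1{20}$, $|C-C_*|\le1$, $s\in[\frac12,1]$ and $\|u\|_s,\|u+v\|_s\le\frac15$,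
\begin{equation}\label{eq:taylor}
\|E(u+v,C)-E(u,C)-E_u[v]\|_s\le c\|v\|_s^2,\qquad\|\cos(\psi+v)-\cos\psi\|_s\le c\|v\|_s,
\end{equation}
$E$ is continuous in $(u,C)\in A_s\times\mathbb R$, and, comparing $q$ with its value $Q\sin x$ at $u=0$,
\begin{equation}\label{eq:qbound}
\|q-24\sqrt3\sin x\|_s\le c\big(|\varepsilon|+\|u\|_s+\|u'\|_s\big)\qquad\text{if }\|u\|_s,\|u'\|_s\le\tfrac15 .
\end{equation}

\begin{lemma}\label{lem:dioph}
For every $\lambda\in(0,\frac1{10})$ there is a set of positive measure of $\varepsilon\in(\frac\lambda2,\lambda)$ such that $|2\sin n\beta|\ge\gamma n^{-2}$ for all $n\ge1$, where $\beta=\frac\pi3+\varepsilon$ and $\gamma=\varepsilon/26$.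
\end{lemma}

\begin{proof}
We use $|\sin t|\ge\frac2\pi\operatorname{dist}(t,\pi\mathbb Z)$. Let $n\le\frac\pi{6\lambda}$, so $n\varepsilon\le\frac\pi6$. If $3\nmid n$, then $\operatorname{dist}(n\beta,\pi\mathbb Z)\ge\frac\pi3-\frac\pi6$ and $|2\sin n\beta|\ge1$. If $3\mid n$, then $|2\sin n\beta|=2\sin n\varepsilon\ge\frac4\pi n\varepsilon\ge\varepsilon$. No $\varepsilon$ is excluded in this range.

For $n>\frac\pi{6\lambda}$ remove the $\varepsilon$ with $\operatorname{dist}(n\beta,\pi\mathbb Z)<\rho_n=\frac1{32n^2}$. The numbers $n\beta$ fill an interval of length $\frac{n\lambda}2$, so at most $\frac{n\lambda}{2\pi}+2\le\frac{12.5}\pi n\lambda\le4n\lambda$ multiples of $\pi$ matter, and each removes a set of measure at most $2\rho_n/n$. The total removed is at most $\sum_n8\lambda\rho_n\le\frac\lambda4\cdot\frac{\pi^2}6<\frac\lambda2$. For the remaining $\varepsilon$, $|2\sin n\beta|\ge\frac4\pi\rho_n=\frac1{8\pi n^2}\ge\frac\varepsilon{26n^2}$.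
\end{proof}

Call $\varepsilon\in(0,\frac1{10})$ \emph{good} if it satisfies the inequalities of Lemma~\ref{lem:dioph}. For good $\varepsilon$ and $f$ of mean zero, $t^2e^{-t}\le1$ gives
\begin{equation}\label{eq:deltainv}
\|\delta^{-1}f\|_{s-\sigma}\le\gamma^{-1}\sigma^{-2}\|f\|_s .
\end{equation}

\begin{proposition}\label{prop:solution}
For all sufficiently small good $\varepsilon$ there are an admissible $u\in A_{1/2}$ and $C\in\mathbb R$ with $E(u,C)=0$ and $\|u-\varepsilon\frac8{\sqrt3}\sin2x\|_{1/2}\le c\varepsilon^2$.
\end{proposition}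

\begin{proof}
The letter $c$ denotes constants independent of $\varepsilon$ and of the step $j$. Let $s_j=\frac12+2^{-j-1}$ and $\sigma_j=2^{-j-4}$, so that $s_0=1$ and $s_{j+1}=s_j-4\sigma_j$. Start from $(u^{(0)},C^{(0)})=(u^*,C^*)$ of Lemma~\ref{lem:order5}, and let $u^{(j+1)}=u^{(j)}+v^{(j)}$, $C^{(j+1)}=C^{(j)}+\Gamma^{(j)}$ with $v^{(j)},\Gamma^{(j)}$ given by \eqref{eq:step}. An upper index $(j)$ marks the objects built from $(u^{(j)},C^{(j)})$, and $\eta_j=\|E^{(j)}\|_{s_j}$.

\emph{The starting point.} On the strip $|\operatorname{Im}x|<3$ we have $u^*=O(|\varepsilon|)$ uniformly for complex $\varepsilon$, so $E(u^*,C^*)$ is holomorphic and bounded in $(\varepsilon,x)$ for $|\varepsilon|<\varepsilon_0$. It vanishes to order $5$ at $\varepsilon=0$ for real $x$, hence for all $x$ in the strip. The maximum principle applied to $\varepsilon^{-5}E$ and Lemma~\ref{lem:As}(c) give $\eta_0\le M\varepsilon^5$. In the same way $\sin(x+u^*)=\sin x+\varepsilon u_1\cos x+\varepsilon^2\rho_\varepsilon$ with $\|\rho_\varepsilon\|_2\le c$, and $\|\varepsilon^2\delta^{-1}\rho_\varepsilon'\|_1\le c\varepsilon^2/\gamma\le c\varepsilon$.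 With \eqref{eq:N},
\begin{equation}\label{eq:N0}
\|N^{(0)}-(\sqrt3\sin x-2\sqrt3\sin3x)\|_1\le c\varepsilon .
\end{equation}

\emph{Inductive hypotheses.} We prove by induction that $u^{(j)}$ is admissible and
\begin{itemize}
\item[(H1)] $\|u^{(j)}-u^*\|_{s_j}+\|(u^{(j)}-u^*)'\|_{s_j}\le\varepsilon^2$ and $|C^{(j)}-C^*|\le\varepsilon^2$;
\item[(H2)] $\|N^{(j)}-N^{(0)}\|_{s_j}\le\varepsilon$;
\item[(H3)] $\eta_j\le M\varepsilon^52^{-8j}$.
\end{itemize}
They hold for $j=0$. Hypothesis (H2) is kept separately because $N$ involves $\delta^{-1}$, so that its size in $A_{s_j}$ does not follow from (H1). Assume the hypotheses up to $j$, and drop the index $j$.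

\emph{Division by $q$.} By (H1), $\|u\|_s+\|u'\|_s\le c\varepsilon$. By \eqref{eq:qbound} and Lemma~\ref{lem:As}(b), $\|q/\sin x-24\sqrt3\|_s\le c\varepsilon$. The Neumann series shows that $q/\sin x$ is invertible in $A_s$, with inverse of norm at most $1$ and within $c\varepsilon$ of $\frac1{24\sqrt3}$. For odd $f$ we set $f/q=(f/\sin x)(q/\sin x)^{-1}$, so $\|f/q\|_{s'}\le2\|f\|_{s'}$ for $\frac12\le s'\le s$. By (H2), \eqref{eq:N0}, \eqref{eq:Nq} and Lemma~\ref{lem:As}(b), $\|N/q+\frac1{24}+\frac16\cos2x\|_s\le c\varepsilon$. Since $\frac1{24}+\frac{e^2}6<1.3$, for small $\varepsilon$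
\[
\|N/q\|_s\le2,\qquad|\langle N/q\rangle|\ge\tfrac1{48}.
\]

\emph{Size of the correction.} We have $\|\psi'\|_s\le2$, and $\psi'E$ has mean zero by \eqref{eq:I1}. Applying \eqref{eq:deltainv} twice and Lemma~\ref{lem:As}(a) once,
\begin{gather*}
\|\tilde N/q\|_{s-\sigma},\ |\Gamma|,\ \|\chi\|_{s-\sigma}\le c\gamma^{-1}\sigma^{-2}\eta,\\
\|w\|_{s-2\sigma},\ \|v\|_{s-2\sigma}\le c\gamma^{-2}\sigma^{-4}\eta,\qquad\|v'\|_{s-3\sigma}\le c\gamma^{-2}\sigma^{-5}\eta .
\end{gather*}
Insert $\gamma^{-1}=26\varepsilon^{-1}$, $\sigma_j^{-1}=16\cdot2^j$ and (H3):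
\begin{equation}\label{eq:sizes}
\|v^{(j)}\|_{s_j-2\sigma_j}+\|v^{(j)\prime}\|_{s_j-3\sigma_j}\le c\varepsilon^32^{-3j},\qquad|\Gamma^{(j)}|\le c\varepsilon^42^{-6j}.
\end{equation}
In particular \eqref{eq:taylor} applies in $A_{s-2\sigma}$, and $u+v$ is admissible by the parities noted after \eqref{eq:step}.

\emph{The new error.} In \eqref{eq:newerror} we have $\Delta=0$. The other three terms have norms in $A_{s-2\sigma}$ at most $c\gamma^{-2}\sigma^{-5}\eta^2$, $c\gamma^{-4}\sigma^{-8}\eta^2$ and $c\gamma^{-3}\sigma^{-6}\eta^2$. Therefore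
\[
\eta_{j+1}\le c'\varepsilon^{-4}2^{8j}\eta_j^2\le c'\varepsilon^{-4}2^{8j}M^2\varepsilon^{10}2^{-16j}=M\varepsilon^52^{-8(j+1)}\cdot2^8c'M\varepsilon,
\]
and (H3) holds for $j+1$ if $2^8c'M\varepsilon\le1$. An initial error of order $\varepsilon^4$ would not leave the small factor $\varepsilon$.

\emph{(H1) and (H2).} We have $N^{(j+1)}-N^{(j)}=3\delta^{-1}\big(v'\cos(\psi+v)+\psi'[\cos(\psi+v)-\cos\psi]\big)$. By \eqref{eq:taylor}, \eqref{eq:deltainv} and \eqref{eq:sizes},
\[
\|N^{(j+1)}-N^{(j)}\|_{s_{j+1}}\le c\gamma^{-1}\sigma_j^{-2}\,\varepsilon^32^{-3j}\le c\varepsilon^22^{-j}.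
\]
Summing this and \eqref{eq:sizes} over all steps up to $j$ bounds the left sides of (H1) by $c\varepsilon^3$ and $c\varepsilon^4$ and that of (H2) by $c\varepsilon^2$. So (H1) and (H2) hold for $j+1$ if $\varepsilon$ is small, independently of $j$.

\emph{The limit.} By \eqref{eq:sizes}, $u^{(j)}\to u$ in $A_{1/2}$ and $C^{(j)}\to C$; the limit $u$ is admissible, and $E(u,C)=\lim E^{(j)}=0$ by continuity and (H3). Finally $\|u-u^*\|_{1/2}\le\varepsilon^2$ and $\|u^*-\varepsilon u_1\|_{1/2}\le c\varepsilon^2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}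

By Lemma~\ref{lem:dioph} there are uncountably many good $\varepsilon$ in every interval $(0,\lambda)$. For a small good $\varepsilon$ take $u,C$ from Proposition~\ref{prop:solution}. Then $u$ is real-analytic and $\|u\|_{C^2}\le c\|u\|_{1/2}=O(\varepsilon)$. Proposition~\ref{prop:body} gives a convex body of revolution $K_\varepsilon=-K_\varepsilon$ with analytic boundary, $B\subset\operatorname{int}K_\varepsilon$, all tangent sections of volume $\pi C$, and radial function within $O(\varepsilon)$ of $2$ in $C^2(S^3)$.

\emph{$K_\varepsilon$ is not a ball.} A bounded set has at most one center of symmetry, since the composition of two different point reflections is a non-trivial translation. So if $K_\varepsilon$ were a ball, it would be centered at $0$, and $z$ would be constant. But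
\[
z=\beta+\tfrac12\delta u=\tfrac\pi3+\varepsilon+\tfrac8{\sqrt3}\,\varepsilon\sin2\beta\cos2x+O(\varepsilon^2)=\tfrac\pi3+\varepsilon+4\varepsilon\cos2x+O(\varepsilon^2)
\]
is not constant for small $\varepsilon$. In terms of the polar angle, $r(\vartheta)=2+2\sqrt3\,\varepsilon(1+4\cos2\vartheta)+O(\varepsilon^2)$, so the body is elongated along its axis.

\emph{$K_\varepsilon$ has only one axis of revolution through $0$.} Suppose that there are two, spanned by linearly independent unit vectors $e,e'$. Then the radial function has the form $R(\langle\omega,e\rangle)=\tilde R(\langle\omega,e'\rangle)$, where the brackets now denote the scalar product. The orthogonal projection of $S^3$ on the span of $e,e'$ is the closed unit disc, so the pairs $(\langle\omega,e\rangle,\langle\omega,e'\rangle)$ fill a closed elliptic region, and for $|s_0|<1$ the pair coming from the point $s_0e$ of the open disc is an interior point $(s_0,t_0)$. For $s$ near $s_0$ we get $R(s)=\tilde R(t_0)$. So $R$ is locally constant on $(-1,1)$, and $K_\varepsilon$ is a ball, which it is not.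

\emph{Different $\varepsilon$ give non-congruent bodies.} Let an isometry map $K_\varepsilon$ onto $K_{\varepsilon'}$. It maps center to center, so it is orthogonal, and it maps axis to axis, so it has the form $(\xi,\mathbf y)\mapsto(\pm\xi,S\mathbf y)$ with $S\in O(3)$. Such maps preserve $K_\varepsilon$, hence $K_\varepsilon=K_{\varepsilon'}$, and the two meridian sections have the same chord map $T$. By Proposition~\ref{prop:body}, $T^n\theta(x)=\theta(x+2n\beta)=x+2n\beta+\mu u(x+2n\beta)$ with $\mu u$ bounded, so $T^n\vartheta/n\to2\beta$ for every $\vartheta$. This limit, the rotation number of $T$, depends only on the body. Therefore $\varepsilon=\varepsilon'$, and Theorem~\ref{thm:main} is proved.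

\begin{remark}
Define $R>1$ by $\frac43(R^2-1)^{3/2}=C$. The hyperplanes tangent to $B$ cut the ball of radius $R$ centered at $0$ in $3$-dimensional balls of radius $\sqrt{R^2-1}$ and volume $\pi C$. So $K_\varepsilon$ and this ball are different origin-symmetric convex bodies with equal section volumes on all hyperplanes tangent to $B$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
Acta Mathematica Scientia, 2025, 45B(1): 280--290. doi:10.1007/s10473-025-0122-x. \texttt{https://par.nsf.gov/servlets/purl/10575752}

\bibitem{gardner}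
Gardner, \emph{Geometric Tomography}.

\end{thebibliography}
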